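\title{A general Dirichlet series with large coefficients and only $O(T)$ zeros}

\begin{abstract}
Let $F(s)=\sum a_n\lambda_n^{-s}$ be a Dirichlet series with $a_1=\lambda_1=1$, with gaps $\lambda_{n+1}-\lambda_n$ bounded above and below, with $\sum_{n\le x}|a_n|^2\gg_\varepsilon x^{1-\varepsilon}$, and with an analytic continuation of polynomial growth to $\sigma\ge\beta$, where $0<\beta<\frac12$. It was conjectured that such an $F$ has $\gg T\log T$ zeros in the region $\sigma\ge\beta$, $T\le t\le 2T$. We disprove this by constructing an entire function of this kind with $\asymp T$ zeros in the region. The function is a sum of dyadic blocks, each a smoothed geometric progression that is large only near a sparse arithmetic progression of ordinates. We also show that every such $F$ has at least $T\exp(-(\log T)^{\theta'})$ zeros in the region for some $\theta'<1$, and we give a criterion for $\gg T\log T$ zeros in terms of the set on which $|F|$ reaches a power of $T$.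
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $s=\sigma+it$, and a function is called analytic on a closed set if it is analytic on an open set containing it. Let $C\ge1$, $A\ge1$ and $0<\beta<\frac12$ be constants. We consider series $F(s)=\sum_{n\ge1}a_n\lambda_n^{-s}$ with real $\lambda_n$ and complex $a_n$, under the following hypotheses.
\begin{enumerate}
\item[(H1)] $1=\lambda_1<\lambda_2<\cdots$, and $1/C\le\lambda_{n+1}-\lambda_n\le C$ for all $n$.
\item[(H2)] $a_1=1$, and the series converges for some complex $s$.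
\item[(H3)] For every sufficiently large $T$, the function $F$ continues analytically to the region $\sigma\ge\beta$, $T\le t\le2T$, and $|F(s)|\le T^A$ there.
\item[(H4)] For every $\varepsilon>0$ we have $\sum_{n\le x}|a_n|^2\gg_\varepsilon x^{1-\varepsilon}$ for all $x\ge1$.
\end{enumerate}
We call such an $F$ \emph{admissible}. Hypothesis (H1) says that the $\lambda_n$ are spaced like the integers, (H2) makes $F$ tend to $1$ as $\sigma\to\infty$ and so confines the zeros to a strip, and (H4) says that the coefficients are, in mean square, not much smaller than $1$. We write $N_F(\beta,T)$ for the number of zeros of $F$, with multiplicity, in the region $\sigma\ge\beta$, $T\le t\le2T$, and we use the same notation for any other real number in place of $\beta$. The following statement is Conjecture~3 of \cite{RZF}.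

\medskip
\noindent\textbf{Conjecture.} \emph{If $F$ is admissible, then there are constants $c>0$ and $T_0$ such that $N_F(\beta,T)\ge c\,T\log T$ for all $T\ge T_0$. The constants may depend on $A$, $C$, $\beta$, on the sequences $\lambda_n$ and $a_n$, and on the implied constants in \textup{(H4)}.}

\subsection*{Why one would guess $T\log T$}
The model case is the Riemann zeta-function, with $\lambda_n=n$ and $a_n=1$. The formula $\zeta(s)=\frac{s}{s-1}-s\int_1^\infty (x-\lfloor x\rfloor)x^{-s-1}\,dx$ for $\sigma>0$ gives (H3) with $A=2$. By the Riemann--von Mangoldt formula there are $\sim\frac{T}{2\pi}\log T$ zeros with $0<\sigma<1$, $T\le t\le2T$, and the symmetry $\rho\mapsto1-\bar\rho$ puts at least half of them in $\sigma\ge\frac12>\beta$. So $N_\zeta(\beta,T)\asymp T\log T$. This is the largest possible order: Jensen's inequality and (H3) give $N_F(\beta',T)\ll T\log T$ for every $\beta'>\beta$, see \eqref{eq:upperTlogT}.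

At the other end, put
\[
\omega=\frac{2\pi}{\log2}=9.06\ldots
\]
and take $\lambda_n=n$ and $F(s)=1+a2^{-s}$ with $|a|\ge2^\beta$. The zeros lie on the line $\sigma=\log|a|/\log2$ with spacing $\omega$, so $N_F(\beta,T)=T/\omega+O(1)$; and $F\equiv1$ has no zeros at all. Both functions satisfy (H1)--(H3) but not (H4). The factor $\log T$ should therefore come from (H4), and there is a natural mechanism. Let $0<\sigma<\frac12$, $c=1/(12\pi C^2)$ and $P(s)=\sum_{\lambda_n\le cT}a_n\lambda_n^{-s}$. The mean value inequality of Lemma~\ref{lem:mv}, the bound $\lambda_n\le Cn$ and (H4) give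
\[
\frac1T\int_T^{2T}|P(\sigma+it)|^2\,dt\ \ge\ \frac12\sum_{\lambda_n\le cT}|a_n|^2\lambda_n^{-2\sigma}\ \gg_\varepsilon\ T^{1-2\sigma-\varepsilon}.
\]
So to the left of $\sigma=\frac12$ the root mean square is a positive power of $T$. If $|F(\sigma+it)|$ itself were a power of $T$ for a positive proportion of $t$, then $F$ would have $\gg T\log T$ zeros; this is Theorem~\ref{thm:criterion}(a). The weak point is the passage from the mean square to typical values. A mean square can be carried by a very thin set of $t$, while the number of zeros is governed by $\log|F|$, which hardly notices tall thin peaks.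

\subsection*{Results}
Fix $\varphi\in C^\infty(\mathbb R)$ with support in $[0,1]$, with $0\le\varphi\le1$ and $\varphi=1$ on $[\frac14,\frac34]$; all constants may depend on $\varphi$. Every integer $n\ge1$ is uniquely $n=2^m+k$ with $m\ge0$ and $0\le k<2^m$. Put
\[
\lambda_n=2^{\,m+k2^{-m}}.
\]
For an integer $p\ge1$ put $a_1=1$, $a_n=(-1)^k\varphi(k2^{-m})$ if $m\ge p$, and $a_n=0$ if $n\ge2$ and $m<p$. Let $F_p(s)=\sum_n a_n\lambda_n^{-s}$.

\begin{theorem}\label{thm:example}
\begin{enumerate}
\item[(a)] For every $p\ge1$ we have $1=\lambda_1<\lambda_2<\cdots$ and $\frac12\le\lambda_{n+1}-\lambda_n\le2$; $|a_n|\le1$; $\sum_{n\le x}|a_n|^2\ge c_px$ for $x\ge1$, with some $c_p>0$; $F_p$ is entire; and for each $\beta\in(0,1)$ and all large $T$ we have $|F_p(s)|\le T$ for $\sigma\ge\beta$, $T\le t\le2T$.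
\item[(b)] For every $p\ge1$ and every real $\beta$ we have $N_{F_p}(\beta,T)=O(T)$. Hence the Conjecture is false.
\item[(c)] For every real $\beta$ there are $C_\beta$ and $p_\beta$ such that $N_{F_p}(\beta,T)\le C_\beta\,p\,2^{-p/2}\,T$ for all $p\ge p_\beta$ and $T\ge2$.
\item[(d)] For every $p\ge1$ and every real $\beta<1$ we have $N_{F_p}(\beta,T)\gg_{p,\beta}T$ for large $T$. So $N_{F_p}(\beta,T)\asymp T$.
\end{enumerate}
\end{theorem}

By (a), $F_p$ is admissible with $C=2$ and $A=1$ for all $\beta\in(0,\frac12)$ at once. By (c), not even a bound $N_F(\beta,T)\ge cT$ with $c>0$ depending only on $A$, $C$, $\beta$ can hold for all admissible $F$. The exponent of $T$ in the Conjecture, however, is correct.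

\begin{theorem}\label{thm:lower}
Let $F$ be admissible. There are $\theta'<1$ and $T_0$ such that
\[
N_F(\beta,T)\ge T\exp\bigl(-(\log T)^{\theta'}\bigr)\qquad(T\ge T_0).
\]
In particular $N_F(\beta,T)\gg_\varepsilon T^{1-\varepsilon}$.
\end{theorem}

We do not settle whether $N_F(\beta,T)\gg_FT$ holds for every admissible $F$. The last result describes when the conjectured bound does hold.

\begin{theorem}\label{thm:criterion}
Let $F$ satisfy \textup{(H1)--(H3)}.
\begin{enumerate}
\item[(a)] Suppose that for some $\sigma_1>\beta$, some $\eta>0$ and all large $T$,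
\[
\operatorname{meas}\{t\in[T,2T]:|F(\sigma_1+it)|\ge T^\eta\}\ge\eta T.
\]
Then $N_F(\beta,T)\gg T\log T$.
\item[(b)] Suppose that $N_F(\beta',T)\ge cT\log T$ for some $\beta'>\beta$, some $c>0$ and all large $T$. Then there are $\rho,\eta>0$ such that for all large $T$,
\[
\operatorname{meas}\Bigl\{\tau\in[T,2T]:\sup_{\sigma\ge\beta,\ |t-\tau|\le\rho}|F(\sigma+it)|\ge T^\eta\Bigr\}\ge\eta T.
\]
\end{enumerate}
\end{theorem}

Thus, up to an arbitrarily small shift of the line $\sigma=\beta$, there are $\gg T\log T$ zeros exactly when $|F|$ reaches a fixed power of $T$ on a positive proportion of $[T,2T]$, in the sense made precise by (a) and (b).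

Section~\ref{sec:idea} shows the idea of the construction on a single geometric progression. Section~\ref{sec:disc} collects two inequalities between size and zeros in a disc, on which all three theorems rest. Theorem~\ref{thm:example} is proved in Sections \ref{sec:blocks} and~\ref{sec:zeros}, Theorem~\ref{thm:lower} in Section~\ref{sec:lower}, and Theorem~\ref{thm:criterion} in Section~\ref{sec:criterion}.

\section{A geometric progression concentrates its mean square}\label{sec:idea}

A sum $\sum c_ke^{-i\nu_kt}$ has tall thin peaks when the frequencies $\nu_k$ form an arithmetic progression: the sum is then periodic in $t$ up to a unimodular factor, and all terms can line up once per period. For a Dirichlet series the frequencies are $\log\lambda_n$, and (H1) leaves enough freedom to arrange this in each dyadic range. In $[N,2N)$ take the $N$ points $N2^{k/N}$, $0\le k<N$. Their logarithms have the constant step $(\log 2)/N$, and their gaps are $\asymp1$. With $N=2^m$ these are the $\lambda_n$ of Theorem~\ref{thm:example}.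

\begin{example}\label{ex:geometric}
Let $N\ge2$ be even, let $0\le\sigma\le1$, and put $q=2^{-s/N}$ and
\[
G(s)=\sum_{k=0}^{N-1}(-1)^k2^{-ks/N}=\frac{1-2^{-s}}{1+q}\qquad(q\ne-1).
\]
As a function of $t$, $G$ has period $N\omega$. Let $S$ be the set of odd multiples of $N\omega/2=\pi N/\log 2$; it has one point in each period. Let $d$ be the distance from $t$ to $S$. Then $-q=re^{-i\vartheta}$ with $r=2^{-\sigma/N}\in[\frac12,1]$ and $|\vartheta|=d(\log2)/N\le\pi$.

\emph{Peaks.} If $d=0$, all terms are positive and $G(s)=\sum_kr^k\ge Nr^N\ge N/2$.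

\emph{Decay.} We have $|1+q|^2=(1-r)^2+4r\sin^2(\vartheta/2)\ge2\vartheta^2/\pi^2$. Since $|1-2^{-s}|\le2$, this gives $|G(s)|\le\sqrt2\,\pi N/(d\log2)\le7N/d$.

\emph{Mean square.} By Parseval's identity the mean of $|G|^2$ over a period is $\sum_kr^{2k}\ge N/4$. The part of this mean that comes from $d\ge L$ is at most $\frac{2}{N\omega}\int_L^\infty49N^2x^{-2}\,dx\le11N/L$. For $L=88$ this is at most $N/8$. So at least half of the mean square comes from the set $d\le88$, which is a proportion $176/(N\omega)<20/N$ of all $t$.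
\end{example}

Now add up the blocks $N^{-s}G(s)$ for $N=2^m$. The coefficients have modulus $1$, so (H4) holds and the mean square is as large as the heuristic of Section~\ref{sec:intro} demands. The $m$-th block has height about $2^{m(1-\sigma)}$ at its peaks, and Jensen's inequality allows $O(m)$ zeros near such a peak. There is one peak in each interval of length $2^m\omega$, so the $m$-th block should account for $O(m2^{-m}T)$ zeros in $T\le t\le2T$, and $\sum m2^{-m}$ converges. This is the reason for the bound $O(T)$. Two features of the coefficients $a_n$ make the argument work.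

\emph{The sign $(-1)^k$.} Without it, the peaks sit at the even multiples of $N\omega/2$. Then every block has a peak at $t=0$, the coefficients are nonnegative, and the blocks, of size $\asymp2^{m(1-\sigma)}$ on the real axis, do not sum for $\sigma\le1$. With the sign, the $m$-th block has no peak in $|t|<2^{m-1}\omega$, so each $t$ is close to the peaks of only finitely many blocks. The sign also keeps the peaks of different blocks apart, which is used for the lower bound~(d).

\emph{The weight $\varphi$.} The decay $N/d$ is slow. For fixed $s$ we have $N^{-s}G(s)\sim\frac12(1-2^{-s})N^{-s}$ as $N\to\infty$, so the sharp blocks do not sum for $\sigma\le0$ unless $2^{-s}=1$. A smooth weight replaces $N/d$ by $N/d^K$ for every $K$. This makes $F_p$ entire and lets us use discs that reach as far to the left as we like.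

Finally, the parameter $p$ deletes the first blocks. Then $F_p$ is close to $1$ for most $t$, which gives~(c).

\section{Size and zeros in a disc}\label{sec:disc}

We recall three standard inequalities.

\emph{Jensen's inequality.} If $f$ is analytic on $|s-z|\le r'$, $|f|\le M$ there and $f(z)\ne0$, then for $0<r<r'$ the number of zeros of $f$ in $|s-z|\le r$ is at most $\log(M/|f(z)|)/\log(r'/r)$.

\emph{The Borel--Carath\'eodory inequality.} If $h$ is analytic and $\operatorname{Re}h\le X$ in $|s|<r'$, then $|h(s)|\le\frac{2r}{r'-r}X+\frac{r'+r}{r'-r}|h(0)|$ for $|s|\le r<r'$.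

\emph{Hadamard's three circles theorem.} If $h$ is analytic on $r_1\le|s|\le r_3$, $M(r)=\max_{|s|=r}|h|$ and $r_1<r_2<r_3$, then $M(r_2)\le M(r_1)^{1-\theta}M(r_3)^\theta$ with $\theta=\log(r_2/r_1)/\log(r_3/r_1)$.

Jensen's inequality says that a small function has few zeros, and it gives all our upper bounds. For lower bounds we need a converse: a function with few zeros, which is close to $1$ near the center of the disc, is much smaller inside the disc than its bound on the boundary.

\begin{lemma}\label{lem:size}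
Let $\beta<\sigma_1<\sigma_0$ be real numbers and put $R=\sigma_0+1-\beta$. There are $C_1>0$ and $\theta\in(0,1)$, depending only on $\beta,\sigma_1,\sigma_0$, with the following property. Let $t_0$ be real, $z_0=\sigma_0+1+it_0$ and $X\ge1$. Let $F$ be analytic on the disc $|s-z_0|\le R$, with $|F|\le e^X$ on the disc and $|F-1|\le\frac12$ on the part of the disc where $\sigma\ge\sigma_0$. Let $n$ be the number of zeros of $F$ in $|s-z_0|<R$. Then
\[
\log|F(\sigma+it_0)|\le C_1(1+n)^{1-\theta}X^\theta\qquad(\sigma_1\le\sigma\le\sigma_0+1).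
\]
\end{lemma}

The disc lies in $\sigma\ge\beta$, $|t-t_0|\le R$. The point of the lemma is that $\theta<1$: if $n=o(X)$, then $\log|F|\le o(X)$ on the segment.

\begin{proof}
Translate so that $z_0=0$; implied constants depend only on $\beta,\sigma_1,\sigma_0$. The disc $|s|\le1$ lies in the part where $\frac12\le|F|\le\frac32$, so every zero $\rho$ has $|\rho|\ge1$. We want to apply the three circles theorem to a logarithm of $F$, so we first divide out the zeros without changing the modulus on the boundary. For $|\rho|<R$ let $b_\rho(s)=R(s-\rho)/(R^2-\bar\rho s)$. This function has modulus $1$ on $|s|=R$, modulus at most $1$ inside, and its only zero is $\rho$. Let $G=F/\prod_{|\rho|<R}b_\rho$, the product being over the $n$ zeros. Then $G$ is analytic on $|s|\le R$, has no zero in $|s|<R$, and satisfies $|F|\le|G|\le e^X$; the second inequality is the maximum principle, since $|G|=|F|$ on $|s|=R$. Let $h$ be an analytic logarithm of $G$ in $|s|<R$ with $|\operatorname{Im}h(0)|\le\pi$.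

\emph{Small circle.} For $|s|\le\frac12$ we have $|s-\rho|\ge\frac12$ and $|R^2-\bar\rho s|\le2R^2$, so $|b_\rho(s)|\ge1/(4R)$ and $\frac12\le|G|\le\frac32(4R)^n$. Hence $-\log2\le\operatorname{Re}h\le\log\frac32+n\log(4R)$ there. In particular $|h(0)|\ll1+n$, and the Borel--Carath\'eodory inequality with radii $\frac14<\frac12$ gives $|h|\ll1+n$ on $|s|\le\frac14$.

\emph{Large circle.} Put $\delta=\frac12(\sigma_1-\beta)$ and $r_3=R-\delta$. We have $\operatorname{Re}h\le X$ in $|s|<R$ and $-\log2\le\operatorname{Re}h(0)\le X$, so $|h(0)|\ll X$. The Borel--Carath\'eodory inequality with radii $r_3<R$ gives $|h|\ll X$ on $|s|\le r_3$.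

\emph{Middle circle.} Put $r_2=R-2\delta=\sigma_0+1-\sigma_1>1$. The three circles theorem with radii $\frac14<r_2<r_3$ and the maximum principle give $|h|\ll(1+n)^{1-\theta}X^\theta$ on $|s|\le r_2$, with $\theta=\log(4r_2)/\log(4r_3)<1$. The points $\sigma+it_0$ with $\sigma_1\le\sigma\le\sigma_0+1$ lie in this disc, and $\log|F|\le\log|G|=\operatorname{Re}h$.
\end{proof}

\section{The blocks of $F_p$}\label{sec:blocks}

For $m\ge1$ write $N=2^m$ and define the $m$-th block and its set of peaks by
\[
D_m(s)=N^{-s}\sum_{k\in\mathbb Z}(-1)^k\varphi(k/N)\,2^{-ks/N},\qquad S_m=\{(2j+1)2^{m-1}\omega:j\in\mathbb Z\}.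
\]
Since $\varphi$ vanishes outside $(0,1)$, only the terms $0<k<N$ are present, and for $m\ge p$ the block $D_m$ is the part $2^m\le n<2^{m+1}$ of the series $F_p$. The set $S_m$ has spacing $2^m\omega>9\cdot2^m$, and its elements have absolute value at least $2^{m-1}\omega>4\cdot2^m$, so
\begin{equation}\label{eq:far}
\operatorname{dist}(t,S_m)\ge4\cdot2^m-|t|\qquad(t\in\mathbb R).
\end{equation}
With the weight $\varphi$ there is no closed formula as in Example~\ref{ex:geometric}. Poisson summation replaces it and writes the block as a sum of identical bumps, one at each point of $S_m$. Let $\Phi(z)=\int_0^1\varphi(u)e^{-zu}\,du$.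

\begin{lemma}\label{lem:poisson}
For $m\ge1$ and all $s$,
\begin{equation}\label{eq:poisson}
D_m(s)=2^{m(1-s)}\sum_{\xi\in S_m}\Phi\bigl(\sigma\log2+i(t-\xi)\log2\bigr).
\end{equation}
For all $B,K\ge1$ there is a constant $C_{B,K}$ such that for $|\sigma|\le B$, $t\in\mathbb R$, $m\ge1$,
\begin{equation}\label{eq:decay}
|D_m(s)|\le C_{B,K}\,2^{m(1-\sigma)}\bigl(1+\operatorname{dist}(t,S_m)\bigr)^{-K}.
\end{equation}
\end{lemma}

\begin{proof}
For $g\in C_c^\infty(\mathbb R)$ the Poisson summation formula reads $\sum_{k}g(k)=\sum_j\int g(x)e^{-2\pi ijx}\,dx$. Take $g(x)=\varphi(x/N)\exp(i\pi x-xs(\log2)/N)$, so that $D_m(s)=N^{-s}\sum_kg(k)$. The substitution $x=Nu$ gives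
\[
\int g(x)e^{-2\pi ijx}\,dx=N\Phi\bigl(s\log2+i\pi N(2j-1)\bigr).
\]
Since $\pi N=2^{m-1}\omega\log2$, the argument of $\Phi$ is $\sigma\log2+i(t-\xi)\log2$ with $\xi=(1-2j)2^{m-1}\omega$, and $\xi$ runs through $S_m$ as $j$ runs through $\mathbb Z$. This is \eqref{eq:poisson}.

For $z=x+iy$ we have $|\Phi(z)|\le e^{|x|}$. Integrating by parts $L$ times, with no boundary terms, gives $\Phi(z)=z^{-L}\int_0^1\varphi^{(L)}(u)e^{-zu}\,du$, so $|\Phi(z)|\ll_Le^{|x|}|y|^{-L}$. Using the first bound for $|y|\le1$ and the second for $|y|\ge1$, we get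
\begin{equation}\label{eq:Phi}
|\Phi(x+iy)|\ll_Le^{|x|}(1+|y|)^{-L}
\end{equation}
for every integer $L\ge1$, hence for every real $L\ge1$. Apply this in \eqref{eq:poisson} with $L=K+2$ and use
\[
(1+|t-\xi|)^{-K-2}\le(1+\operatorname{dist}(t,S_m))^{-K}(1+|t-\xi|)^{-2}.
\]
On each side of $t$ the points of $S_m$ are at distances at least $0,18,36,\dots$ from $t$, so $\sum_{\xi\in S_m}(1+|t-\xi|)^{-2}\le2\sum_{j\ge0}(1+18j)^{-2}$, and \eqref{eq:decay} follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}(a)]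
\emph{Gaps.} For $n=2^m+k$ we have $\lambda_{n+1}=2^{m+(k+1)2^{-m}}$, also when $k+1=2^m$. So $\lambda_{n+1}-\lambda_n=\lambda_n(2^{2^{-m}}-1)$. By convexity $x\log2\le2^x-1\le x$ on $[0,1]$, and $2^m\le\lambda_n<2^{m+1}$. Hence the gap lies in $[\log2,2]\subset[\frac12,2]$. Also $\lambda_n\ge2^m>n/2$.

\emph{Coefficients.} The bound $|a_n|\le1$ holds because $0\le\varphi\le1$. Let $p'=\max(p,2)$. If $2^{m+1}\le x<2^{m+2}$ with $m\ge p'$, the whole $m$-th block lies in $n\le x$, and $|a_n|=1$ for the more than $2^{m-1}$ values of $k$ with $\frac142^m\le k\le\frac342^m$. So $\sum_{n\le x}|a_n|^2\ge2^{m-1}\ge x/8$. If $1\le x<2^{p'+1}$, the sum is at least $|a_1|^2=1$. So $c_p=2^{-p'-1}$ works.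

\emph{Continuation.} Let $r\ge1$, $|s|\le r$ and $2^m\ge r$. By \eqref{eq:far} the distance from $t$ to $S_m$ is at least $3\cdot2^m$, and \eqref{eq:decay} with $B=r$, $K=r+3$ gives $|D_m(s)|\ll_r2^{m(1+r)-m(r+3)}=2^{-2m}$. So $1+\sum_{m\ge p}D_m$ converges locally uniformly on $\mathbb C$ to an entire function. For $\sigma>1$ the Dirichlet series converges absolutely, because $\lambda_n>n/2$, and equals this sum.

\emph{Growth.} Let $0<\beta<1$ and $T\le t\le2T$. For $\sigma\ge2$ we have $|F_p|\le1+4\sum_{n\ge2}n^{-2}=O(1)$. Let $\beta\le\sigma\le2$. The block $D_m$ has at most $2^m$ terms, each of modulus at most $2^{-m\beta}$, so the blocks with $2^m<T$ contribute at most $\sum_{2^m<T}2^{m(1-\beta)}\ll T^{1-\beta}$. For $2^m\ge T$, \eqref{eq:far} gives $\operatorname{dist}(t,S_m)\ge2\cdot2^m$, and \eqref{eq:decay} with $B=K=2$ bounds the contribution of these blocks by $\ll\sum_m2^{m(1-\beta-2)}=O(1)$. So $|F_p|\ll T^{1-\beta}$, which is at most $T$ for large~$T$.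
\end{proof}

To count zeros we must know, for a disc at height $\tau$, which blocks matter. Call a real number $\tau$ \emph{$m$-exposed} if $\operatorname{dist}(\tau,S_m)<2^{m/2}$; see Figure~\ref{fig:peaks}. The radius $2^{m/2}$ is a power of $2^m$, so beyond it the decay in \eqref{eq:decay} beats the factor $2^{m(1-\sigma)}$; and it is much smaller than the spacing of $S_m$, so few $\tau$ are $m$-exposed. The next two lemmas state these two facts.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.68,yscale=0.5]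
\foreach \m/\w/\pts in {1/0.156/{1,3,5,7,9,11,13,15},2/0.221/{2,6,10,14},3/0.312/{4,12},4/0.441/{8},5/0.624/{16}} {
  \draw[gray] (0,-\m) -- (16.8,-\m);
  \node[left] at (0,-\m) {$m=\m$};
  \foreach \x in \pts { \draw[line width=3pt] (\x-\w,-\m) -- (\x+\w,-\m); }
}
\draw[->] (0,-6) -- (17,-6) node[right] {$t/\omega$};
\foreach \x in {0,4,8,12,16} { \draw (\x,-5.85) -- (\x,-6.15) node[below] {$\x$}; }
\end{tikzpicture}
\caption{The thick segments in row $m$ are the ordinates $t$ within $2^{m/2}$ of an odd multiple of $2^{m-1}\omega$, where $\omega=2\pi/\log2$. The $m$-th dyadic block of $F_p$ is negligible outside these segments. They fill a proportion $2^{1-m/2}/\omega$ of the line.}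
\label{fig:peaks}
\end{figure}

\begin{lemma}\label{lem:local}
For $B\ge1$ and $\rho>0$ there is a constant $C'=C'(B,\rho)$ such that for all real $\tau$, all $m\ge1$ and all $s$ with $|\sigma|\le B$, $|t-\tau|\le\rho$, we have $|D_m(s)|\le C'2^{m(1+B)}$, and $|D_m(s)|\le C'2^{-m}$ if $\tau$ is not $m$-exposed.
\end{lemma}

\begin{proof}
Let $d=\operatorname{dist}(\tau,S_m)$. Then $1+d\le1+\operatorname{dist}(t,S_m)+\rho\le(1+\operatorname{dist}(t,S_m))(1+\rho)$, and \eqref{eq:decay} with $K=2B+4$ gives $|D_m(s)|\le C'2^{m(1+B)}(1+d)^{-2B-4}$. If $d\ge2^{m/2}$, the last factor is at most $2^{-m(B+2)}$.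
\end{proof}

\begin{lemma}\label{lem:count}
Let $T\ge2$, $m\ge1$, $h>0$, and let $\Lambda\subset[T-1,2T]$ be a set whose points have mutual distances at least $h$. The number of $m$-exposed points of $\Lambda$ is at most $2T2^{-m}(1+2\cdot2^{m/2}/h)$, and it is $0$ if $2^m>T$.
\end{lemma}

\begin{proof}
An $m$-exposed point of $\Lambda$ is within $2^{m/2}$ of some $\xi\in S_m$ in the interval $(T-1-2^{m/2},\,2T+2^{m/2})$. Such a $\xi$ exceeds $-2^{m/2}$ and has $|\xi|>4\cdot2^m$, so $4\cdot2^m<\xi<2T+2^m$, and $2^m\le T$. Then the interval has length $T+1+2\cdot2^{m/2}\le T+1+2\sqrt T\le4T$, so it contains at most $\frac{4T}{9\cdot2^m}+1\le2T2^{-m}$ points of $S_m$. For each of them, the interval $(\xi-2^{m/2},\xi+2^{m/2})$ contains at most $1+2\cdot2^{m/2}/h$ points of~$\Lambda$.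
\end{proof}

\section{The zeros of $F_p$}\label{sec:zeros}

Put $\sigma_0=6$. For $\sigma\ge\sigma_0$, the bounds $\lambda_n\ge2$ and $\lambda_n>n/2$ for $n\ge2$ give
\begin{equation}\label{eq:right}
|F_p(s)-1|\le\sum_{n\ge2}\lambda_n^{-\sigma}\le2^{-4}\sum_{n\ge2}\lambda_n^{-2}\le2^{-4}\cdot4\cdot\frac{\pi^2}6<\frac12.
\end{equation}
So $F_p$ has no zeros in $\sigma\ge\sigma_0$. In this section $C_2,C_3,\dots$ and the implied constants depend only on $\beta$.

\subsection*{The upper bounds (b) and (c)}
By \eqref{eq:right} we may assume $\beta<\sigma_0$. The global bound $|F_p|\le T$ would give $O(\log T)$ zeros in each strip of height $1$, and $O(T\log T)$ in total. We gain by applying Jensen's inequality with the local size of $F_p$, which is bounded for most strips.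

For an integer $\tau$ let $n(\tau)$ be the number of zeros of $F_p$ with $\sigma\ge\beta$, $\tau\le t\le\tau+1$. Put
\[
z_\tau=\sigma_0+i(\tau+\tfrac12),\qquad\rho_1=\bigl((\sigma_0-\beta)^2+\tfrac14\bigr)^{1/2},\qquad\rho_2=\rho_1+1,\qquad B=\sigma_0+\rho_2.
\]
The disc $|s-z_\tau|\le\rho_1$ contains the rectangle $\beta\le\sigma\le\sigma_0$, $\tau\le t\le\tau+1$, hence all zeros counted by $n(\tau)$; and $|F_p(z_\tau)|\ge\frac12$. On the larger disc $\Delta_\tau$, given by $|s-z_\tau|\le\rho_2$, we have $|\sigma|\le B$ and $|t-\tau|\le\rho_2+1$, so Lemma~\ref{lem:local} applies with $C'=C'(B,\rho_2+1)$.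

Let $J(\tau)$ be the largest $m\ge p$ for which $\tau$ is $m$-exposed, and $J(\tau)=0$ if there is none; it is finite by \eqref{eq:far}. With $J=J(\tau)$ we have on $\Delta_\tau$
\begin{equation}\label{eq:localsize}
|F_p|\le1+\sum_{p\le m\le J}C'2^{m(1+B)}+\sum_{m>J}C'2^{-m}\le(1+3C')\,2^{(1+B)J}.
\end{equation}
Jensen's inequality with radii $\rho_1<\rho_2$ gives
\begin{equation}\label{eq:ntau}
n(\tau)\le\frac{\log(2+6C')+(1+B)J(\tau)\log2}{\log(\rho_2/\rho_1)}\le C_2\bigl(1+J(\tau)\bigr).
\end{equation}

Let $T\ge2$ and let $\Lambda$ be the set of integers $\tau$ with $\lfloor T\rfloor\le\tau\le\lfloor2T\rfloor$. It lies in $[T-1,2T]$, has at most $T+2$ elements, and $N_{F_p}(\beta,T)\le\sum_{\tau\in\Lambda}n(\tau)$. If $J(\tau)=m\ge p$, then $\tau$ is $m$-exposed, so Lemma~\ref{lem:count} with $h=1$ gives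
\begin{equation}\label{eq:Jcount}
\#\{\tau\in\Lambda:J(\tau)=m\}\le2T2^{-m}\cdot3\cdot2^{m/2}=6T2^{-m/2}\qquad(m\ge p).
\end{equation}
By \eqref{eq:ntau} and \eqref{eq:Jcount},
\[
N_{F_p}(\beta,T)\le C_2(T+2)+6C_2T\sum_{m\ge1}m2^{-m/2}=O(T).
\]
By part (a), $F_p$ is admissible for every $\beta\in(0,\frac12)$: (H4) holds because $c_px\ge c_px^{1-\varepsilon}$ for $x\ge1$. A quantity that is $O(T)$ is not at least $cT\log T$ for large $T$ with any fixed $c>0$, so the Conjecture is false. This proves~(b).

For (c) we remove the term $C_2(T+2)$. Choose $p_\beta$ with $2C'2^{-p_\beta}<1$ and let $p\ge p_\beta$. If $J(\tau)=0$, then $|F_p-1|\le\sum_{m\ge p}C'2^{-m}=2C'2^{-p}<1$ on $\Delta_\tau$, so $n(\tau)=0$. Hence only $\tau$ with $J(\tau)\ge p$ contribute, and since $1+p+j\le p(2+j)$ for $j\ge0$,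
\[
N_{F_p}(\beta,T)\le6C_2T\sum_{m\ge p}(1+m)2^{-m/2}\le6C_2\,p\,2^{-p/2}\,T\sum_{j\ge0}(2+j)2^{-j/2}.
\]
This proves (c). \qed

\subsection*{The lower bound (d)}
Let $\beta<1$, fix $\sigma_1=\frac12(\beta+1)\in(\beta,1)$, and let $R=\sigma_0+1-\beta$, $C_1$, $\theta$ be as in Lemma~\ref{lem:size}. We show that a peak forces a zero. At a peak of the $m$-th block, $\log|F_p|$ is about $(1-\sigma_1)m\log 2$. If Lemma~\ref{lem:size} can be applied with $X=O(m)$ and $n=0$, it bounds this by $O(m^\theta)$, which is false for large $m$. So we fix one large $m$, independent of $T$, and look for peaks of $D_m$ at which no later block is active. This yields $\gg T2^{-m}$ zeros.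

Let $m\ge p$ with $2^m\ge200$ and $2^m\omega>2R$; it will be fixed at the end, in terms of $p$ and $\beta$. Let $\Lambda=S_m\cap[T+R,2T-R]$. Since $\omega<10$, we have $\#\Lambda\ge\frac{T-2R}{2^m\omega}-1\ge\frac{T}{10\cdot2^m}$ for large $T$.

\emph{Nearby blocks.} If $l\ne m$, $\xi\in S_m$ and $\xi'\in S_l$, then $\xi$ and $\xi'$ are odd multiples of $2^{m-1}\omega$ and $2^{l-1}\omega$, so $\xi-\xi'$ is an odd multiple of $2^{\min(m,l)-1}\omega$. Therefore
\begin{equation}\label{eq:separation}
\operatorname{dist}(\xi,S_l)>4\cdot2^{\min(m,l)}\qquad(\xi\in S_m,\ l\ne m).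
\end{equation}
In particular $\xi$ is not $l$-exposed for $m<l\le2m$, because $2^{l/2}\le2^m$.

\emph{Distant blocks.} For $l>2m$ the bound \eqref{eq:separation} is too weak, and we discard the $l$-exposed points of $\Lambda$. By Lemma~\ref{lem:count} with $h=2^m\omega>9\cdot2^m$ there are at most $2T2^{-l}(1+\frac292^{l/2-m})\le4T2^{-l/2-m}$ of them, since $2^{l/2-m}\ge1$. The total number discarded is at most
\[
\sum_{l>2m}4T2^{-l/2-m}=\frac{4T4^{-m}}{\sqrt2-1}\le10T4^{-m}.
\]
So at least $T2^{-m}(\frac1{10}-10\cdot2^{-m})\ge T/(20\cdot2^m)$ points $\xi$ remain, and these are not $l$-exposed for any $l>m$.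

\emph{Size on the disc.} Let $\xi$ be a remaining point and $z_0=\sigma_0+1+i\xi$. On $|s-z_0|\le R$ we have $|\sigma|\le B_1:=\sigma_0+1+R$ and $|t-\xi|\le R$. Lemma~\ref{lem:local} gives $\sum_{l>m}|D_l|=O(1)$ and $\sum_{l\le m}|D_l|\ll2^{m(1+B_1)}$. So $|F_p|\le e^X$ on the disc with $X=C_3m$, where $C_3\ge1$ does not depend on $m$.

\emph{Size at the peak.} Let $s=\sigma_1+i\xi$, a point of the disc. As above, $\sum_{l>m}|D_l(s)|=O(1)$. For $l<m$, \eqref{eq:separation} and \eqref{eq:decay} with $K=|\sigma_1|+2$ give $|D_l(s)|\ll2^{l(1-\sigma_1-K)}\le2^{-l}$, so these blocks also contribute $O(1)$. In \eqref{eq:poisson} for $D_m(s)$, the term at $\xi$ itself is $\Phi(\sigma_1\log2)=\int_0^1\varphi(u)2^{-\sigma_1u}\,du>0$. The other points of $S_m$ are at distances $j2^m\omega$, $j\ge1$, two for each $j$, and by \eqref{eq:Phi} with $L=2$ they contribute $O(4^{-m})$. Hence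
\[
|F_p(\sigma_1+i\xi)|\ge2^{m(1-\sigma_1)}\bigl(\Phi(\sigma_1\log2)-O(4^{-m})\bigr)-O(1).
\]
Here $\sigma_1<1$ is used: for large $m$ we get $\log|F_p(\sigma_1+i\xi)|\ge(1-\sigma_1)m\log2-C_4$.

\emph{Conclusion.} Fix $m$ so large that also $(1-\sigma_1)m\log2-C_4>C_1(C_3m)^\theta$. By \eqref{eq:right} and Lemma~\ref{lem:size}, the case $n=0$ is impossible, so each open disc $|s-z_0|<R$ contains a zero. These discs lie in $\sigma\ge\beta$, $T\le t\le2T$, and they are disjoint because $2^m\omega>2R$. Thus $N_{F_p}(\beta,T)\ge T/(20\cdot2^m)$ for large $T$. \qed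

\section{A lower bound for every admissible series}\label{sec:lower}

We begin with what (H1)--(H3) give for a general series.

\begin{lemma}\label{lem:basic}
Assume \textup{(H1)--(H3)}. Then:
\begin{enumerate}
\item[(i)] $n/C\le\lambda_n\le Cn$, and $|a_n|\ll\lambda_n^D$ for some $D\ge0$;
\item[(ii)] for every sufficiently large $\sigma_0$ we have $\sum_{n\ge2}|a_n|\lambda_n^{-\sigma}\le\frac12$ for all $\sigma\ge\sigma_0$;
\item[(iii)] there is $T_1$ such that $F$ is analytic on $\sigma\ge\beta$, $t\ge T_1$, and $|F(\sigma+it)|\le t^A$ there.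
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By (H1), $n/C\le1+(n-1)/C\le\lambda_n\le1+C(n-1)\le Cn$. If the series converges at $s_0$, its terms are bounded, so $D=\max(\operatorname{Re}s_0,0)$ works. (ii) For $\sigma\ge D+2$ the sum is $\ll\lambda_2^{D+2-\sigma}\sum_n\lambda_n^{-2}$, which tends to $0$ as $\sigma\to\infty$ because $\lambda_2>1$. (iii) Two of the continuations in (H3) that are both defined on a half-line $\sigma\ge\beta$, $t=t_0$ agree with the series for large $\sigma$, hence agree near the whole half-line by the identity theorem. For the bound take $T=t$ in (H3).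
\end{proof}

The link between the coefficients and the size of the function is a mean value inequality. It follows from the weighted form of Hilbert's inequality of Montgomery and Vaughan \cite{MV}: for distinct real numbers $\nu_1,\dots,\nu_L$ with $\delta_r=\min_{q\ne r}|\nu_q-\nu_r|$ and complex $u_r$,
\begin{equation}\label{eq:hilbert}
\Bigl|\sum_{r\ne q}\frac{u_r\bar u_q}{\nu_r-\nu_q}\Bigr|\le\frac{3\pi}2\sum_r\frac{|u_r|^2}{\delta_r}.
\end{equation}

\begin{lemma}\label{lem:mv}
Assume \textup{(H1)}. Let $\sum|c_n|<\infty$ and $\sum|c_n|^2\lambda_n<\infty$, and let $I$ be an interval of length $H$. Then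
\[
\int_I\Bigl|\sum_nc_n\lambda_n^{-it}\Bigr|^2dt\ge\sum_n|c_n|^2\bigl(H-6\pi C^2\lambda_n\bigr).
\]
\end{lemma}

\begin{proof}
Put $\nu_n=\log\lambda_n$. From $\log x\ge1-1/x$ we get $\nu_{n+1}-\nu_n\ge(\lambda_{n+1}-\lambda_n)/\lambda_{n+1}\ge1/(C\lambda_{n+1})$. Thus $\nu_n-\nu_{n-1}\ge1/(C\lambda_n)$, and, since $\lambda_{n+1}\le\lambda_n+C\le2C\lambda_n$, also $\nu_{n+1}-\nu_n\ge1/(2C^2\lambda_n)$. So $\nu_n$ is at distance at least $1/(2C^2\lambda_n)$ from every other $\nu_q$. For the sum truncated at $n\le L$, expand the square and integrate over $I$, with endpoints $a<b$. The diagonal gives $H\sum_{n\le L}|c_n|^2$. The remaining terms give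
\[
i\sum_{r\ne q}\frac{c_r\bar c_qe^{-i(\nu_r-\nu_q)t}}{\nu_r-\nu_q}\Big|_{t=a}^{t=b},
\]
and \eqref{eq:hilbert} with $u_r=c_re^{-i\nu_rt}$ bounds the value at each endpoint by $3\pi C^2\sum_{n\le L}|c_n|^2\lambda_n$. Let $L\to\infty$; the truncated sums converge uniformly in $t$.
\end{proof}

Theorem~\ref{thm:lower} follows from a bound on the height of a zero-free box. Fix $\sigma_1$ with $\beta<\sigma_1<\frac12$, fix $\sigma_0>1$ as in Lemma~\ref{lem:basic}(ii), and let $R$, $C_1$, $\theta$ be as in Lemma~\ref{lem:size}. Constants below do not depend on $T$, $Y$, $t_1$.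

\begin{proposition}\label{prop:gap}
Let $F$ be admissible. There are constants $C_5$, $Y_0$, $T_2$ with the following property. If $T\ge T_2$, $Y\ge Y_0$, $[t_1,t_1+Y]\subset[T,2T]$, and $F$ has no zero with $\sigma\ge\beta$, $t_1\le t\le t_1+Y$, then $\log Y\le C_5(\log T)^\theta$.
\end{proposition}

\begin{proof}
The plan is that the absence of zeros makes $F$ as small as $T^{o(1)}$ on the line $\sigma=\sigma_1$, while (H4) makes its mean square over an interval of length $\asymp Y$ as large as a power of~$Y$.

\emph{Step 1: $F$ is small.} Let $t_1+R\le t\le t_1+Y-R$. The disc of Lemma~\ref{lem:size} at height $t$ lies in the zero-free box, and there $|F|\le e^X$ with $X=A\log T$ by (H3). With $n=0$ the lemma gives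
\begin{equation}\label{eq:E}
|F(\sigma+it)|\le E:=\exp\bigl(C_1(A\log T)^\theta\bigr)\qquad(\sigma_1\le\sigma\le\sigma_0).
\end{equation}

\emph{Step 2: a short sum.} The series need not converge on $\sigma=\sigma_1$, and over an interval of length $\asymp Y$ Lemma~\ref{lem:mv} only sees the terms with $\lambda_n\le cY$ for a small $c$. So we need a sum that is effectively of length less than $Y$ and that can be expressed by the values of $F$ in the box. The weight $e^{-\lambda_n/M}$ does both, because its Mellin transform $\Gamma(w)M^w$ decays exponentially in $|\operatorname{Im}w|$. We take $M=Y/(\log Y)^2$, just small enough that the terms with $\lambda_n>cY$ are negligible; for large $Y$ we have $\sqrt Y\le M\le Y$. Recall that $e^{-x}=\frac1{2\pi i}\int_{\operatorname{Re}w=\sigma_0}\Gamma(w)x^{-w}\,dw$ for $x>0$, and that Stirling's formula $|\Gamma(x+iy)|\sim\sqrt{2\pi}\,|y|^{x-1/2}e^{-\pi|y|/2}$, uniform for bounded $x$, gives $|\Gamma(x+iy)|\ll e^{-|y|}$ for $\sigma_1\le x\le\sigma_0$. Since the series for $F$ converges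 absolutely on $\sigma=\sigma_0$, we may sum under the integral:
\[
S(t):=\sum_na_ne^{-\lambda_n/M}\lambda_n^{-it}=\frac1{2\pi i}\int_{\operatorname{Re}w=\sigma_0}F(w+it)\Gamma(w)M^w\,dw.
\]

\emph{Step 3: upper bound.} Let $I=[t_1+\frac Y4,t_1+\frac{3Y}4]$, $t\in I$, $U=Y/8\ge R$. On the rectangle $\sigma_1\le\operatorname{Re}w\le\sigma_0$, $|\operatorname{Im}w|\le U$ the ordinate of $w+it$ stays in $[t_1+U,t_1+Y-U]$, so $F(w+it)$ is analytic and \eqref{eq:E} applies; $\Gamma$ has no pole there since $\sigma_1>0$. Replace the part $|\operatorname{Im}w|\le U$ of the contour by the other three sides of the rectangle. The left side contributes $\ll EM^{\sigma_1}\int e^{-|y|}\,dy$. The two horizontal sides contribute $\ll EM^{\sigma_0}e^{-U}$, and the two remaining half-lines on $\operatorname{Re}w=\sigma_0$, where $|F|\le\frac32$, contribute $\ll M^{\sigma_0}e^{-U}$. As $M^{\sigma_0}e^{-U}\le Y^{\sigma_0}e^{-Y/8}\ll1$ and $E,M\ge1$, we get $|S(t)|\ll EM^{\sigma_1}$, and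
\begin{equation}\label{eq:upperS}
\int_I|S(t)|^2\,dt\ll YE^2M^{2\sigma_1}.
\end{equation}

\emph{Step 4: lower bound.} Apply Lemma~\ref{lem:mv} with $c_n=a_ne^{-\lambda_n/M}$ and $H=Y/2$. Put $c=1/(24\pi C^2)$, so that $H-6\pi C^2\lambda_n\ge Y/4$ for $\lambda_n\le cY$. Then
\[
\int_I|S|^2\,dt\ge\frac Y4\sum_{\lambda_n\le cY}|a_n|^2e^{-2\lambda_n/M}-6\pi C^2\sum_{\lambda_n>cY}|a_n|^2\lambda_ne^{-2\lambda_n/M}.
\]
By Lemma~\ref{lem:basic}(i) the second sum is
\[
\ll e^{-cY/M}\sum_n n^{2D+1}e^{-n/(CM)}\ll e^{-c(\log Y)^2}M^{2D+2}\ll1.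
\]
In the first sum keep the terms $n\le M/C$. They have $\lambda_n\le M\le cY$ for large $Y$, so $e^{-2\lambda_n/M}\ge e^{-2}$. With $\varepsilon=\frac12-\sigma_1>0$, (H4) shows that the first term is at least $\frac Y{4e^2}\sum_{n\le M/C}|a_n|^2\gg YM^{1-\varepsilon}$. So $\int_I|S|^2\,dt\gg YM^{1-\varepsilon}$ for $Y\ge Y_0$.

\emph{Step 5: comparison.} Since $1-\varepsilon-2\sigma_1=\varepsilon$, Step~4 and \eqref{eq:upperS} give $M^\varepsilon\ll E^2$. Hence $\log Y\le2\log M\le\frac2\varepsilon\bigl(2C_1(A\log T)^\theta+O(1)\bigr)\le C_5(\log T)^\theta$ for large $T$.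
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $Y_T=\exp(2C_5(\log T)^\theta)$. For large $T$ we have $Y_T\ge Y_0$, and $Y_T\le T/6$ because $\theta<1$. By Proposition~\ref{prop:gap}, every closed interval of length $Y_T$ in $[T,2T]$ contains the ordinate of a zero with $\sigma\ge\beta$. The intervals $[T+2jY_T,\,T+(2j+1)Y_T]$ with $0\le j<\lfloor T/(2Y_T)\rfloor$ are disjoint and lie in $[T,2T]$. So $N_F(\beta,T)\ge\lfloor T/(2Y_T)\rfloor\ge T/(3Y_T)$, and this is at least $T\exp(-(\log T)^{\theta'})$ for any fixed $\theta'\in(\theta,1)$ and large $T$.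
\end{proof}

\begin{remark}
Hypothesis (H3) enters only through $X=A\log T$ in Step~1, and the loss $\exp((\log T)^{\theta'})$ comes from this global bound; in Theorem~\ref{thm:example}(d) a bound $X$ independent of $T$ was available. Hypothesis (H4) is used only in Step~4, and $F\equiv1$ shows that it cannot be dropped. The condition $\beta<\frac12$ makes $\varepsilon$ positive in Steps 4 and~5. Some upper bound on $\beta$ is needed: by the Euler product, $N_\zeta(\beta,T)=0$ for $\beta>1$.
\end{remark}

\section{When there are $T\log T$ zeros}\label{sec:criterion}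

Theorem~\ref{thm:criterion} applies the two inequalities of Section~\ref{sec:disc} on the scale $X\asymp\log T$: part (a) is Lemma~\ref{lem:size}, and part (b) is Jensen's inequality.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(a)]
Take $\sigma_0>\sigma_1$ as in Lemma~\ref{lem:basic}(ii), and let $R$, $C_1$, $\theta$ be as in Lemma~\ref{lem:size}. Let $W$ be the set of $t_0\in[T+R,2T-R]$ with $|F(\sigma_1+it_0)|\ge T^\eta$; its measure is at least $\eta T-2R$. For $t_0\in W$ the disc of Lemma~\ref{lem:size} lies in $\sigma\ge\beta$, $T\le t\le2T$, so we may take $X=A\log T$, and the number $n$ of zeros in the disc satisfies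
\[
\frac\eta AX=\eta\log T\le C_1(1+n)^{1-\theta}X^\theta,\qquad\text{that is,}\qquad1+n\ge\Bigl(\frac{\eta}{AC_1}\Bigr)^{1/(1-\theta)}A\log T.
\]
So $n\ge c'\log T$ for large $T$, with a constant $c'>0$. Choose a maximal subset $W_0\subset W$ whose points have mutual distances at least $2R+1$. By maximality the intervals of radius $2R+1$ about the points of $W_0$ cover $W$, so $\#W_0\ge(\eta T-2R)/(4R+2)$. The discs at the heights $t_0\in W_0$ are disjoint, and $N_F(\beta,T)\ge c'\log T\cdot\#W_0\gg T\log T$.
\end{proof}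

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(b)]
We must cover a strip of height $1$ in $\sigma\ge\beta'$ by a disc, and fit a larger concentric disc into $\sigma\ge\beta$, where $F$ is known. This is where the shift from $\beta$ to $\beta'$ is needed, and it is possible if the center is far to the right. Take $\sigma_0$ as in Lemma~\ref{lem:basic}(ii) with $\sigma_0-\beta'>1/(8(\beta'-\beta))$, and put
\[
\rho_1=\bigl((\sigma_0-\beta')^2+\tfrac14\bigr)^{1/2},\qquad\rho_2=\sigma_0-\beta,\qquad\rho=\rho_2+1.
\]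
From $(a^2+\frac14)^{1/2}\le a+\frac1{8a}$ for $a>0$ we get $\rho_1<\sigma_0-\beta'+(\beta'-\beta)=\rho_2$.

For large real $\tau$ let $n(\tau)$ be the number of zeros with $\sigma\ge\beta'$, $\tau\le t\le\tau+1$, let $z_\tau=\sigma_0+i(\tau+\frac12)$, and let $\mu(\tau)$ be the supremum of $|F|$ over $\sigma\ge\beta$, $|t-\tau|\le\rho$. We have $\mu(\tau)\ge1$ since $F\to1$ as $\sigma\to\infty$. There are no zeros in $\sigma\ge\sigma_0$, so the zeros counted by $n(\tau)$ lie in $|s-z_\tau|\le\rho_1$. The disc $|s-z_\tau|\le\rho_2$ lies in $\sigma\ge\beta$, $|t-\tau|\le\rho$, and $|F(z_\tau)|\ge\frac12$. Jensen's inequality gives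
\[
n(\tau)\le\frac{\log(2\mu(\tau))}{\log(\rho_2/\rho_1)}\le C_6\bigl(1+\log\mu(\tau)\bigr).
\]
For $\tau\in[T-1,2T]$ and large $T$, Lemma~\ref{lem:basic}(iii) gives $\mu(\tau)\le(3T)^A$, so $n(\tau)\le C_7\log T$. A zero with ordinate $\gamma\in[T,2T]$ and $\sigma\ge\beta'$ is counted by $n(\tau)$ for all $\tau\in[\gamma-1,\gamma]$. Therefore
\begin{equation}\label{eq:upperTlogT}
N_F(\beta',T)\le\int_{T-1}^{2T}n(\tau)\,d\tau\le C_7(T+1)\log T.
\end{equation}

Let $\eta=\min(c/(3C_6),\,c/(3C_7))$ and $\mathcal E=\{\tau\in[T,2T]:\mu(\tau)\ge T^\eta\}$. Once $T^\eta>\frac32$, a supremum $\mu(\tau)\ge T^\eta$ is attained in the compact part $\beta\le\sigma\le\sigma_0$, so $\mathcal E$ is closed. In the integral in \eqref{eq:upperTlogT} use $n(\tau)\le C_7\log T$ on $\mathcal E$ and on $[T-1,T]$, and $n(\tau)\le C_6(1+\eta\log T)$ elsewhere: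
\[
cT\log T\le C_6(1+\eta\log T)\,T+C_7\log T\,(\operatorname{meas}\mathcal E+1).
\]
Divide by $T\log T$. We have $C_6\eta\le c/3$, and $C_6/\log T+C_7/T\le c/3$ for large $T$. Hence $\operatorname{meas}\mathcal E\ge cT/(3C_7)\ge\eta T$.
\end{proof}

Neither (H4) nor the condition $\beta<\frac12$ was used in this section.

\begin{remark}
For $F_p$ the hypothesis of Theorem~\ref{thm:criterion}(a) fails by a power of $T$. Fix $B\ge1$ and $\eta>0$, and let $|\sigma|\le B$, $t\in[T,2T]$. The estimate \eqref{eq:localsize}, with $t$ in place of $\tau$, shows that $|F_p(\sigma+it)|\ge T^\eta$ forces $t$ to be $m$-exposed for some $m$ with $2^m\gg T^{\eta/(1+B)}$. By the proof of Lemma~\ref{lem:count}, the $m$-exposed $t\in[T,2T]$ have measure at most $2T2^{-m}\cdot2\cdot2^{m/2}$. Summing over $m$, the set where $|F_p(\sigma+it)|\ge T^\eta$ has measure $\ll T^{1-\eta/(2+2B)}$.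
\end{remark}

\begin{thebibliography}{9}

\bibitem{MV}
Montgomery and Vaughan, \emph{Hilbert's inequality}, J. London Math. Soc. (2) \textbf{8} (1974), 73--82.

\bibitem{RZF}
\emph{On Riemann Zeta-Function And Allied Questions},
\texttt{https://smf.emath.fr/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak 2023-08/\allowbreak AST\_1992\_\_209\_\_57\_0\_\_sample.pdf}

\end{thebibliography}
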